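# Squares of fine $P$-groups are fine

## 1. Left uniformly continuous functions, fine groups and $P$-groups

All topological groups here are Hausdorff; by a textbook theorem they are then Tychonoff. The identity is written $e$, or $0$ in an additive group. We work in ZFC, a cardinal is an initial ordinal, and "bounded" and "unbounded" subsets of a cardinal $\kappa$ refer to its order. Recall that a subgroup containing a neighbourhood of $e$ is open, and that an open subgroup is also closed, since its complement is a union of cosets. "Clopen" means closed and open.

**Definition (left uniform continuity).** A function $f:G\to\mathbb R$ on a topological group is *left uniformly continuous* if for every $\varepsilon>0$ there is a neighbourhood $U$ of $e$ such that $|f(x)-f(y)|<\varepsilon$ whenever $x,y\in G$ and $x^{-1}y\in U$.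

On $\mathbb R$ the function $f(x)=x$ is left uniformly continuous. The function $f(x)=x^2$ is not: the points $n$ and $n+\delta$ differ by $\delta$, but their values differ by $2n\delta+\delta^2$, which is unbounded in $n$.

**Definition (fine group).** A topological group $G$ is *fine* if every continuous real-valued function on $G$ is left uniformly continuous.

So $\mathbb R$ is not fine. Every discrete group is fine: take $U=\{e\}$. Every compact group is fine. Indeed, let $f$ be continuous and $\varepsilon>0$. For each $x$ choose an open neighbourhood $W_x$ of $e$ with $|f(z)-f(x)|<\varepsilon/2$ for all $z\in xW_x^2$. Cover $G$ by finitely many sets $x_iW_{x_i}$ and let $W=\bigcap_i W_{x_i}$. If $x^{-1}y\in W$ and $x\in x_iW_{x_i}$, then $x$ and $y$ both lie in $x_iW_{x_i}^2$, so $|f(x)-f(y)|<\varepsilon$.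

**Definition ($P$-group).** A topological group $G$ is a *$P$-group* if the intersection of any countable family of open subsets of $G$ is open.

Discrete groups are $P$-groups. Here is a nondiscrete one. Let $V=(\mathbb Z/2)^{\omega_1}$ be the group of all functions $x:\omega_1\to\mathbb Z/2$ under addition, and for $\alpha<\omega_1$ put
$$V_\alpha=\{x\in V:\ x(\xi)=0\text{ for all }\xi<\alpha\}.$$
Declare the subgroups $V_\alpha$ to be a base of neighbourhoods of $0$. In an abelian group a decreasing family of subgroups always defines a group topology in this way, and it is Hausdorff here because $\bigcap_\alpha V_\alpha=\{0\}$. If $x\in\bigcap_nW_n$ with $W_n$ open, choose $\alpha_n$ with $x+V_{\alpha_n}\subset W_n$. The ordinal $\alpha=\sup_n\alpha_n$ is countable, and $x+V_\alpha\subset\bigcap_nW_n$. So $V$ is a $P$-group. It is not discrete, since no $V_\alpha$ is $\{0\}$. Every subgroup of $V$, with the base $\{S\cap V_\alpha\}$ inherited from $V$, is a $P$-group for the same reason. We write $e_\alpha\in V$ for the function that is $1$ at $\alpha$ and $0$ elsewhere, and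
$$S=\{x\in V: x\text{ has finite support}\}.$$
The groups $V$ and $S$ will accompany us.

**Definition (product).** The product $G_1\times G_2$ carries the product topology and the coordinatewise operation.

For instance, in $S\times S$ a base at the identity is given by the subgroups $(S\cap V_\alpha)\times(S\cap V_\alpha)$: a box $(S\cap V_\alpha)\times(S\cap V_\beta)$ contains the one with index $\max(\alpha,\beta)$.

## 2. Does fineness of a $P$-group pass to its square?

We can now ask: *let $G$ be a fine $P$-group. Must $G\times G$ be fine?* Fineness of $G$ controls functions of one variable. A continuous function of two variables need not be assembled from functions of one variable in any visible way, so the control over $G\times G$ has to come from somewhere else. The problem comes from the paper "Any Pseudo-$pG$-Compact Group $G$ Is Fine". The answer is yes.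

**Theorem A.** *If $G$ is a fine $P$-group, then $G\times G$ is fine.*

The proof occupies Sections 3 to 10. Sections 11 and 12 then prove more: a characterization of fine $P$-groups, a classification of the pairs of topological groups whose product is fine, and the fact that every finite power of every fine group is fine.

## 3. Fineness of a $P$-group in terms of clopen sets and open subgroups

The purpose of this section is to remove real-valued functions from the problem.

**Lemma 1.** *In a $P$-group the open subgroups form a base at $e$.*

*Proof.* Let $U_0$ be a neighbourhood of $e$. Choose open symmetric neighbourhoods $U_n$ of $e$, $n\ge1$, with $U_{n+1}^2\subset U_n$ for all $n\ge 0$. Put $H=\bigcap_{n\ge1}U_n$. If $x,y\in H$, then $xy\in U_{n+1}^2\subset U_n$ for all $n\ge1$, and $x^{-1}\in U_n$ by symmetry, so $H$ is a subgroup. It is contained in $U_1\subset U_1^2\subset U_0$ and is open by the $P$-property. $\square$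

**Lemma 2 (criterion).** *A $P$-group $G$ is fine if and only if for every clopen $A\subset G$ there is an open subgroup $H$ with $AH=A$.*

*Proof.* Suppose $G$ is fine and $A$ is clopen. The characteristic function $\chi_A$ is continuous. Left uniform continuity with $\varepsilon=1$ gives a neighbourhood $U$ of $e$, and Lemma 1 gives an open subgroup $H\subset U$. If $x\in A$ and $h\in H$, then $|\chi_A(x)-\chi_A(xh)|<1$, so $xh\in A$. Hence $AH=A$.

Conversely, assume the condition on clopen sets and let $f:G\to\mathbb R$ be continuous. For $q\in\mathbb Q$ the set $\{f<q\}$ is open. It also equals $\bigcup_n\{f\le q-1/n\}$, a countable union of closed sets, and such a union is closed in a $P$-group (take complements). So $\{f<q\}$ is clopen, and there is an open subgroup $H_q$ with $\{f<q\}H_q=\{f<q\}$. Put $H=\bigcap_{q\in\mathbb Q}H_q$, an open subgroup. Then $f$ is constant on every coset $xH$: if $y,z\in xH$ and $f(y)<f(z)$, choose a rational $q$ with $f(y)<q<f(z)$; since $z\in yH$, we get $z\in\{f<q\}H=\{f<q\}$, a contradiction. So $U=H$ serves for every $\varepsilon$. $\square$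

**Lemma 3.** *A product of two $P$-groups is a $P$-group.*

*Proof.* Let $(x,y)\in\bigcap_nW_n$ with $W_n$ open. Choose open boxes with $(x,y)\in U_n\times V_n\subset W_n$. Then $\bigcap_nU_n\times\bigcap_nV_n$ is an open box that contains $(x,y)$ and lies in $\bigcap_nW_n$. $\square$

We shall build many clopen sets with the following **gluing rule**. If $G$ is partitioned into open sets and $B\subset G$ has clopen intersection with each part, then $B$ is clopen, because both $B$ and its complement are unions of open sets.

## 4. The groups $V$ and $S$ by hand

**The full group $V$ is not fine.** The quotient $V/V_\omega$ is $(\mathbb Z/2)^\omega$, which has at least $\omega_1$ elements, so there are distinct cosets $x_\alpha+V_\omega$, $\alpha<\omega_1$. Let $A=\bigcup_\alpha\big(x_\alpha+(V_\omega\cap V_\alpha)\big)$. Its trace on each coset of $V_\omega$ is clopen, so $A$ is clopen. If $A+H=A$ for an open subgroup $H$, choose $\gamma\ge\omega$ with $V_\gamma\subset H$. Then $x_\alpha+V_\gamma\subset A\cap(x_\alpha+V_\omega)=x_\alpha+(V_\omega\cap V_\alpha)$ for every $\alpha$, so $V_\gamma\subset V_\alpha$ for every $\alpha$. This is false for $\alpha=\gamma+1$. The cause is that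 an open subgroup had too many cosets, which left room to prescribe a different fineness on each.

**The finite-support group $S$ is fine, and so is $S\times S$.** We use Fodor's lemma in this form: if $r(\alpha)<\alpha$ for every nonzero limit ordinal $\alpha<\omega_1$, then $r$ is constant on an uncountable set.

Suppose $A\subset S\times S$ is clopen and is not invariant under any open subgroup. For every $\alpha<\omega_1$, writing $S_\alpha=S\cap V_\alpha$, there are $a_\alpha=(x_\alpha,y_\alpha)\in A$ and $a'_\alpha\in a_\alpha+(S_\alpha\times S_\alpha)$ with $a'_\alpha\notin A$. For a nonzero limit $\alpha$ let $r(\alpha)$ be the least $\rho$ such that $x_\alpha$ and $y_\alpha$ both vanish on $[\rho,\alpha)$. The supports are finite and $\alpha$ is a limit, so $r(\alpha)<\alpha$. By Fodor's lemma $r$ has a constant value $\rho$ on an uncountable set. There are only countably many pairs of finite subsets of the countable ordinal $\rho$, so on an uncountable set $T$ of indices $\alpha$ the restrictions of $x_\alpha$ and $y_\alpha$ to $\rho$ are also constant. Let $p=(g,h)$, where $g$ and $h$ are these restrictions extended by $0$. For $\alpha\in T$ we have $a_\alpha\in p+(S_\alpha\times S_\alpha)$,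 hence also $a'_\alpha\in p+(S_\alpha\times S_\alpha)$. Now $A$ is clopen, so for some $\beta$ the set $p+(S_\beta\times S_\beta)$ is contained in $A$ or disjoint from $A$. Take $\alpha\in T$ with $\alpha\ge\beta$: this set contains both $a_\alpha\in A$ and $a'_\alpha\notin A$, a contradiction. So $S\times S$ is fine by Lemmas 2 and 3. Dropping the second coordinate throughout gives the fineness of $S$.

Two features made this work. The pairs $(a_\alpha,a_\alpha')$ accumulated at a point $p$, and the $\omega_1$ subgroups $S_\alpha\times S_\alpha$ were a base at the identity. In a general fine $P$-group neither is given.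

## 5. The cardinal $\kappa(G)$, and where slicing stops

Let $G$ be a nondiscrete $P$-group. By Lemma 1 and the Hausdorff property, the intersection of all open subgroups is $\{e\}$, which is not open. So the following makes sense.

**Definition ($\kappa(G)$).** For a nondiscrete $P$-group $G$, $\kappa(G)$ is the least cardinality of a family of open subgroups of $G$ whose intersection is not open.

By definition, an intersection of fewer than $\kappa(G)$ open subgroups is open. For example $\kappa(V)=\kappa(S)=\omega_1$: countable intersections of open sets are open, while $\bigcap_{\alpha<\omega_1}V_\alpha=\{0\}$ is not open in $V$, and likewise in $S$.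

**Lemma 4.** *$\kappa=\kappa(G)$ is uncountable and regular, and $|G|\ge\kappa$.*

*Proof.* Countable intersections of open sets are open, so $\kappa$ is uncountable. Let $\mathcal H$ be a family of $\kappa$ open subgroups with non-open intersection. If $\kappa$ were singular, $\mathcal H$ would split into fewer than $\kappa$ subfamilies, each of size less than $\kappa$. Each subfamily would have open intersection, and the intersection of these fewer than $\kappa$ open subgroups would be open, a contradiction. If $|G|<\kappa$, choose for each $x\ne e$ an open subgroup missing $x$. The intersection of these fewer than $\kappa$ subgroups is $\{e\}$, which would be open. $\square$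

Now try the natural approach to Theorem A. Let $A\subset G\times G$ be clopen, with slices $A_x=\{y:(x,y)\in A\}$. Each $A_x$ is clopen in $G$, so fineness of $G$ gives an open subgroup $U_x$ with $A_xU_x=A_x$. If $U=\bigcap_xU_x$ is open, then $A(\{e\}\times U)=A$. The same argument in the other variable would give an open $U'$ with $A(U'\times\{e\})=A$, and then $A(U'\times U)=A$. But $U$ is an intersection of $|G|$ open subgroups, and $|G|\ge\kappa(G)$ by Lemma 4. Nothing says that an intersection of $\kappa(G)$ or more open subgroups is open, and here the approach stops. It does succeed when the first factor is a discrete group with fewer than $\kappa$ elements, and we shall use it in that case in Section 12.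

So we return to the argument for $S$: take bad pairs $(a_\alpha,a'_\alpha)$ and let them accumulate. We need a substitute for the base $(S_\alpha)$, whose length was exactly $\kappa$.

## 6. Chains of length $\kappa$ and the conditions (N), (C), (A)

Throughout this section $G$ is a nondiscrete $P$-group and $\kappa=\kappa(G)$.

**Definition (condition (N)).** $G$ satisfies **(N)** if $|G/H|<\kappa$ for every open subgroup $H$.

The group $S$ satisfies (N): $S/S_\alpha$ is the group of finitely supported functions on the countable set $\alpha$, hence countable, and every open subgroup contains some $S_\alpha$. The group $V$ does not, because $|V/V_\omega|\ge\omega_1$.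

**Lemma 5.** *If (N) holds, the open normal subgroups form a base at $e$.*

*Proof.* Let $H$ be an open subgroup. The conjugate $xHx^{-1}$ depends only on the coset $xH$, so there are at most $|G/H|<\kappa$ conjugates. Their intersection is therefore open; it is normal and contained in $H$. Now use Lemma 1. $\square$

**Definition ($\kappa$-chain, core).** A *$\kappa$-chain* in $G$ is a family $(K_\alpha)_{\alpha<\kappa}$ of open normal subgroups with $K_0=G$, $K_{\alpha+1}\subsetneq K_\alpha$ for all $\alpha$, and $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ for limit $\lambda$. Its *core* is the normal subgroup $N=\bigcap_{\alpha<\kappa}K_\alpha$. Its *shells* are $D_\alpha=K_\alpha\setminus K_{\alpha+1}$.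

In $S$ the family $(S_\alpha)$ is an $\omega_1$-chain with core $\{0\}$. The core can be larger. Every ordinal is uniquely of the form $2\cdot\xi$ or $2\cdot\xi+1$; call it even or odd accordingly. Put
$$K_\alpha=\{x\in S:\ x(2\cdot\xi+1)=0\text{ for all }\xi<\alpha\}.$$
Each $K_\alpha$ contains some $S_\gamma$, so it is open, and $(K_\alpha)$ is an $\omega_1$-chain. Its core consists of all $x\in S$ that vanish at the odd ordinals.

**Lemma 6.** *Let $(K_\alpha)$ be a $\kappa$-chain with core $N$.*

*(i) The shells are clopen and nonempty, and each $z\in G\setminus N$ lies in exactly one of them.*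

*(ii) If $\varphi:\kappa\to\kappa$ is strictly increasing, continuous at limits, and $\varphi(0)=0$, then $(K_{\varphi(\xi)})_{\xi<\kappa}$ is a $\kappa$-chain with the same core.*

*(iii) $|G/N|\ge\kappa$. So under (N) the core is not open.*

*Proof.* The chain is decreasing, by induction.

(i) Open subgroups are clopen, so the shells are clopen; they are nonempty by strictness. If $z\notin N$, let $\beta$ be least with $z\notin K_\beta$. Then $\beta\ne0$ since $K_0=G$, and $\beta$ is not a limit since $K_\lambda$ is the intersection of its predecessors. So $\beta=\alpha+1$ and $z\in D_\alpha$. If $\alpha<\alpha'$, then $D_{\alpha'}\subset K_{\alpha'}\subset K_{\alpha+1}$ is disjoint from $D_\alpha$.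

(ii) We have $K_{\varphi(\xi+1)}\subset K_{\varphi(\xi)+1}\subsetneq K_{\varphi(\xi)}$. At a limit $\lambda$ the ordinal $\varphi(\lambda)=\sup_{\xi<\lambda}\varphi(\xi)$ is a limit, so $K_{\varphi(\lambda)}=\bigcap_{\xi<\lambda}K_{\varphi(\xi)}$. Since $\varphi(\xi)\ge\xi$, the core is unchanged.

(iii) Pick $z_\alpha\in D_\alpha$. If $\alpha<\beta$ and $z_\alpha N=z_\beta N$, then $z_\alpha\in z_\beta N\subset K_\beta\subset K_{\alpha+1}$, a contradiction. So there are at least $\kappa$ cosets of $N$. If $N$ were open, this would contradict (N). $\square$

Under (N) chains are easy to build, and can be made to shrink as fast as we like. Given $K_\alpha$, a neighbourhood $M$ of $e$ and some $x\ne e$ in $K_\alpha$ (which exists because $G$ is not discrete), Lemma 5 provides an open normal subgroup inside $K_\alpha\cap M\setminus\{x\}$, and this can serve as $K_{\alpha+1}$. At limits $\lambda<\kappa$ the intersection is open because it involves fewer than $\kappa$ open subgroups.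

Now run the argument of Section 4 along a chain, and suppose that the bad pairs accumulate at $p$ in the sense that $pK_\beta$ contains pairs of arbitrarily large index, for every $\beta$. Since the $K_\beta$ need not form a base, $a_\alpha\in pK_\beta$ does not put $a_\alpha$ near $p$. The chain sees points only modulo its core $N$. The remedy has two parts. First, choose the chain so that $a_\alpha K_{\alpha+1}$ is inside $A$ and $a'_\alpha K_{\alpha+1}$ is outside: then translating $a_\alpha$ or $a_\alpha'$ by an element of $N\subset K_{\alpha+1}$ does not change on which side of $A$ it lies. Second, ask that the chain be fine enough *modulo $N$*. This gives the next condition. The one after it is the existence of accumulation points.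

**Definition (condition (C)).** $G$ satisfies **(C)** if for every $\kappa$-chain $(K_\alpha)$ with core $N$ and every open subgroup $L$ there is $\beta<\kappa$ with $K_\beta\subset LN$.

For the chain of "odd" conditions in $S$ above, this can be checked directly. Let $L\supset S_\gamma$ and $x\in K_\gamma$. Let $n$ agree with $x$ at even ordinals and vanish at odd ones; then $n\in N$. The function $x-n$ vanishes at even ordinals. If $2\cdot\xi+1<\gamma$, then $\xi<\gamma$, so $x-n$ vanishes at $2\cdot\xi+1$ too. Hence $x-n\in S_\gamma$, and $K_\gamma\subset S_\gamma+N\subset L+N$.

Here is a group where (C) fails. Let $L\le S$ be the subgroup of elements with an even number of nonzero coordinates. Let $S^{\mathrm{par}}$ be the group $S$ with the base at $0$ given by the subgroups $L\cap S_\alpha$. As in Section 1 this is a $P$-group. It is nondiscrete since $e_\alpha+e_{\alpha+1}\in L\cap S_\alpha$, and $\kappa=\omega_1$. The subgroup $L\cap S_\alpha$ has countable index, so (N) holds. But $(S_\alpha)$ is a chain with core $\{0\}$, $L$ is open, and $e_\beta\in S_\beta\setminus L$ for every $\beta$. So no $S_\beta$ lies in $L+\{0\}$.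

**Definition (condition (A)).** $G$ satisfies **(A)** if for every $\kappa$-chain $(K_\alpha)$ and every sequence $(x_\alpha)_{\alpha<\kappa}$ in $G$ there is $g\in G$ such that for all $\beta<\kappa$ the set $\{\alpha:x_\alpha\in gK_\beta\}$ is unbounded in $\kappa$.

For the chain $(S_\alpha)$ in $S$ this is what Fodor's lemma gave in Section 4: for a sequence in $S$ there are $g$ and an uncountable $T$ with $x_\alpha\in g+S_\alpha$ for $\alpha\in T$. Then $\{\alpha:x_\alpha\in g+S_\beta\}$ contains $T\setminus\beta$, which is unbounded.

Here is a group where (A) fails. Let $x_\alpha\in V$ be the characteristic function of $[0,\alpha)$, and let $I\le V$ be the subgroup generated by all $x_\alpha$, $\alpha<\omega_1$, with base $I_\beta=I\cap V_\beta$. It is nondiscrete since $e_\alpha=x_{\alpha+1}+x_\alpha\in I_\alpha$, so $\kappa(I)=\omega_1$. The restrictions of elements of $I$ to $\beta$ are finite sums of the countably many characteristic functions of $[0,\delta)$, $\delta\le\beta$, so $I/I_\beta$ is countable and (N) holds. The family $(I_\alpha)$ is an $\omega_1$-chain: it is strictly decreasing because $e_\alpha\in I_\alpha\setminus I_{\alpha+1}$. For $\alpha\ge\beta$ we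 have $x_\alpha\in g+I_\beta$ exactly when $g$ is constantly $1$ on $\beta$. So a point $g$ as in (A) would be constantly $1$ on $\omega_1$, but every element of $I$ has bounded support.

The plan is now clear: show that (N), (C), (A) in the factors make the product fine, and that a fine group has all three.

## 7. Products of groups satisfying (N), (C) and (A)

**Theorem 1.** *Let $G_1,G_2$ be nondiscrete $P$-groups with $\kappa(G_1)=\kappa(G_2)=\kappa$, both satisfying (N), (C), (A). Then $G_1\times G_2$ is fine.*

*Proof.* By Lemma 3, $G_1\times G_2$ is a $P$-group. By Lemma 2, suppose for contradiction that $A\subset G_1\times G_2$ is clopen and $AH\ne A$ for every open subgroup $H$.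

**Step 1: bad pairs and the chains they generate.** This step makes the core harmless. By recursion we construct $\kappa$-chains $(K^i_\alpha)_{\alpha<\kappa}$ in $G_i$ for $i=1,2$, and write $K_\alpha=K^1_\alpha\times K^2_\alpha$. Put $K^i_0=G_i$ and take intersections at limits; these are open, being intersections of fewer than $\kappa$ open subgroups, and normal. Given $K_\alpha$, we have $AK_\alpha\ne A$, so there are
$$a_\alpha=(x_\alpha,y_\alpha)\in A,\qquad a'_\alpha\in a_\alpha K_\alpha\setminus A.$$
Since $A$ is clopen, $a_\alpha$ has a neighbourhood inside $A$ and $a'_\alpha$ has one outside. By Lemma 5 and the nondiscreteness of $G_i$ we can choose open normal subgroups $K^i_{\alpha+1}\subsetneq K^i_\alpha$ so small that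
$$a_\alpha K_{\alpha+1}\subset A,\qquad a'_\alpha K_{\alpha+1}\cap A=\emptyset.\tag{1}$$
Let $N_1,N_2$ be the cores. Then $N_1\times N_2\subset K_{\alpha+1}$ for every $\alpha$.

**Step 2: a common accumulation point.** Here we want one point $p$ that works for both coordinates at once. By (A) in $G_1$ there is $g\in G_1$ such that $\{\alpha:x_\alpha\in gK^1_\beta\}$ is unbounded for all $\beta$. By recursion, using the regularity of $\kappa$, choose a strictly increasing sequence $\beta\mapsto\alpha(\beta)$ with $\alpha(\beta)\ge\beta$ and $x_{\alpha(\beta)}\in gK^1_\beta$. Apply (A) in $G_2$ to the chain $(K^2_\alpha)$ and the sequence $(y_{\alpha(\beta)})_{\beta<\kappa}$: there is $h\in G_2$ such that $\{\beta:y_{\alpha(\beta)}\in hK^2_\gamma\}$ is unbounded for all $\gamma$. Put $p=(g,h)$.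

Given $\gamma<\kappa$, take $\beta\ge\gamma$ with $y_{\alpha(\beta)}\in hK^2_\gamma$ and let $\alpha=\alpha(\beta)\ge\gamma$. Then $x_\alpha\in gK^1_\beta\subset gK^1_\gamma$, so $a_\alpha\in pK_\gamma$. Also $a'_\alpha\in a_\alpha K_\alpha\subset pK_\gamma K_\alpha=pK_\gamma$. So
$$\text{for every }\gamma<\kappa\text{ there is }\alpha\ge\gamma\text{ with }a_\alpha,a'_\alpha\in pK_\gamma.\tag{2}$$

**Step 3: the contradiction.** This step compares $p$ with the pair, moving along the core. Suppose $p\in A$. Choose open subgroups $L_i\le G_i$ with $p(L_1\times L_2)\subset A$. By (C) in each factor, and because the chains decrease, there is $\gamma$ with $K^i_\gamma\subset L_iN_i$ for $i=1,2$. By (2) there is $\alpha\ge\gamma$ with $a'_\alpha\in pK_\gamma$, so $a'_\alpha=p\,(l_1n_1,l_2n_2)$ with $l_i\in L_i$, $n_i\in N_i$. Put $n=(n_1^{-1},n_2^{-1})\in N_1\times N_2$. Then $a'_\alpha n=p\,(l_1,l_2)\in A$. But $a'_\alpha n\in a'_\alpha K_{\alpha+1}$, which is disjoint from $A$ by (1). This is a contradiction.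

Suppose $p\notin A$. Choose $L_i$ with $p(L_1\times L_2)\cap A=\emptyset$, and $\gamma$ and $\alpha$ as before with $a_\alpha=p\,(l_1n_1,l_2n_2)$. With the same $n$ we get $a_\alpha n=p\,(l_1,l_2)\notin A$, while $a_\alpha n\in a_\alpha K_{\alpha+1}\subset A$ by (1). This is again a contradiction. $\square$

It remains to show that a nondiscrete fine $P$-group satisfies (N), (C) and (A). In each case the failure of the condition must be turned into a clopen set that is invariant under no open subgroup.

## 8. Fine implies (N)

**Proposition 2.** *A nondiscrete fine $P$-group $G$ satisfies (N).*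

*Proof.* This is the argument for $V$ in Section 4. Let $\kappa=\kappa(G)$ and let $(H_\alpha)_{\alpha<\kappa}$ be open subgroups with non-open intersection. Suppose $|G/H|\ge\kappa$ for an open subgroup $H$. Choose distinct cosets $x_\alpha H$, $\alpha<\kappa$, and put
$$A=\bigcup_{\alpha<\kappa}x_\alpha(H\cap H_\alpha).$$
The trace of $A$ on each coset of $H$ is clopen, so $A$ is clopen. By Lemma 2 there is an open subgroup $K$ with $AK=A$; replacing $K$ by $K\cap H$, we may assume $K\le H$. Then $x_\alpha K\subset A\cap x_\alpha H=x_\alpha(H\cap H_\alpha)$, so $K\le H_\alpha$ for every $\alpha$. Hence $\bigcap_\alpha H_\alpha$ contains $K$ and is open, a contradiction. $\square$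

## 9. Fine implies (C)

**Proposition 3.** *A nondiscrete fine $P$-group $G$ satisfies (C).*

*Proof.* By Proposition 2, (N) holds. Suppose (C) fails for a $\kappa$-chain $(K_\alpha)$ with core $N$ and an open subgroup $L_0$.

**Step 1: normalizing $L$ and thinning the chain.** The aim is to have points outside $L$ in every shell. By Lemma 5 choose an open normal subgroup $L'\le L_0$ and put $L=L'N$. This is an open normal subgroup with $N\subset L\subset L_0N$, so $K_\beta\not\subset L$ for all $\beta<\kappa$.

For each $\alpha$ pick $z\in K_\alpha\setminus L$. Since $N\subset L$, we have $z\notin N$, so there is $\beta>\alpha$ with $z\notin K_\beta$. Thus $K_\alpha\not\subset K_\beta\cup L$. Define $\varphi(0)=0$, let $\varphi(\xi+1)$ be such a $\beta$ for $\alpha=\varphi(\xi)$, and take suprema at limits; these are below $\kappa$ by regularity. By Lemma 6(ii) we may replace the chain by $(K_{\varphi(\xi)})$, which has the same core. From now on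
$$K_\alpha\not\subset K_{\alpha+1}\cup L\qquad(\alpha<\kappa).\tag{3}$$

**Step 2: a source of clopen sets.** We need a rule that lets us choose a piece in each shell independently. For any $\kappa$-chain with core $N$ and shells $D_\alpha$:
$$\text{if }B_\alpha\subset D_\alpha\setminus L\text{ is clopen for each }\alpha,\text{ then }B=\bigcup_\alpha B_\alpha\text{ is clopen.}\tag{4}$$
Clearly $B$ is open. A point outside $B$ lies in $N$ or in some $D_\alpha\setminus B_\alpha$, by Lemma 6(i). Points of $N$ have the neighbourhood $L$, which misses $B$. Points of $D_\alpha\setminus B_\alpha$ have that set as a neighbourhood, and it misses $B$ because the shells are disjoint. So $B$ is closed.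

**Step 3: the first clopen set.** We look for an open subgroup that is pushed down the chain. By (3) pick $z_\alpha\in K_\alpha\setminus(K_{\alpha+1}\cup L)$. The first choice one would try is $B_\alpha=z_\alpha(L\cap K_{\alpha+1})$. It can give nothing: in $S^{\mathrm{par}}$ with $K_\alpha=S_\alpha$ and $z_\alpha=e_\alpha$, the set $e_\alpha+(L\cap S_{\alpha+1})$ consists of all elements with an odd number of nonzero coordinates whose first one is at $\alpha$, and the union over $\alpha$ is the complement of $L$, which is invariant under $L$. So we make the pieces smaller and put
$$B_\alpha=z_\alpha(L\cap K_{\alpha+2}).$$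
Since $z_\alpha K_{\alpha+1}\subset K_\alpha\setminus K_{\alpha+1}=D_\alpha$ and $z_\alpha L\cap L=\emptyset$, we have $B_\alpha\subset D_\alpha\setminus L$. By (4), $B=\bigcup_\alpha B_\alpha$ is clopen. By Lemma 2 there is an open subgroup $J$ with $BJ=B$, and shrinking it we may assume $J\le L$. Let $k\in J\cap K_{\alpha+1}$. Then $z_\alpha k\in BJ=B$ and $z_\alpha k\in z_\alpha K_{\alpha+1}\subset D_\alpha$, so $z_\alpha k\in B\cap D_\alpha=B_\alpha$ and $k\in K_{\alpha+2}$. Thus
$$J\cap K_{\alpha+1}\subset K_{\alpha+2}\qquad(\alpha<\kappa).\tag{5}$$

In $S^{\mathrm{par}}$ this already is a contradiction: if $J\supset L\cap S_\gamma$, then $e_{\gamma+1}+e_{\gamma+2}$ lies in $J\cap S_{\gamma+1}$ but not in $S_{\gamma+2}$. In general (5) is not enough. It yields $J\cap K_1\subset K_2$, then $J\cap K_1\subset J\cap K_2\subset K_3$, and so on, hence $J\cap K_1\subset K_\omega$. There it stops: to continue we would need $J\cap K_\omega\subset K_{\omega+1}$, and (5) speaks only about subgroups with successor index. The index cannot be lowered in the argument either, because for $k\in K_\alpha$ the point $z_\alpha k$ may leave the shell $D_\alpha$, where $B$ was controlled. The way out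 is to use (5) itself to choose new points that do not leave their shells under translation by $J$.

**Step 4: points that stay in their shell.** Group the chain in pairs, using ordinal multiplication with $2\cdot(\xi+1)=2\cdot\xi+2$ and $2\cdot\lambda=\sup_{\xi<\lambda}2\cdot\xi$ at limits:
$$E_\xi=K_{2\cdot\xi},\qquad F_\xi=K_{2\cdot\xi+1}.$$
By Lemma 6(ii), $(E_\xi)$ is a $\kappa$-chain with core $N$. Moreover $E_\xi\supsetneq F_\xi\supsetneq E_{\xi+1}$, and (5) with $\alpha=2\cdot\xi$ says
$$J\cap F_\xi\subset E_{\xi+1}.\tag{6}$$

Since $E_{\xi+1}$ is normal, $(J\cap E_\xi)E_{\xi+1}$ is a subgroup of $E_\xi$. It is proper. Otherwise take $f\in F_\xi\setminus E_{\xi+1}$ and write $f=jc$ with $j\in J\cap E_\xi$ and $c\in E_{\xi+1}\subset F_\xi$. Then $j=fc^{-1}\in J\cap F_\xi\subset E_{\xi+1}$ by (6), so $f\in E_{\xi+1}$, a contradiction.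

The subgroup $L\cap E_\xi$ of $E_\xi$ is also proper, since $E_\xi\not\subset L$. A group is never the union of two proper subgroups: if $a\notin Q$ and $b\notin R$ while $Q\cup R$ is the whole group, then $a\in R$ and $b\in Q$, and $ab\in Q$ would give $a\in Q$, while $ab\in R$ would give $b\in R$. So there is
$$w_\xi\in E_\xi\setminus\big(L\cup(J\cap E_\xi)E_{\xi+1}\big).$$
We claim that
$$w_\xi(J\cap E_\xi)\subset E_\xi\setminus(E_{\xi+1}\cup L).\tag{7}$$
Let $j\in J\cap E_\xi$. Clearly $w_\xi j\in E_\xi$. If $w_\xi j\in E_{\xi+1}$, then $w_\xi\in E_{\xi+1}j^{-1}=j^{-1}E_{\xi+1}\subset(J\cap E_\xi)E_{\xi+1}$, which is excluded. If $w_\xi j\in L$, then $w_\xi\in L$ because $J\le L$, also excluded.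

**Step 5: the second clopen set.** Now the argument of Step 3 can be run at every index. Put $B'_\xi=w_\xi(J\cap E_{\xi+1})$, a clopen set. By (7) it lies in $(E_\xi\setminus E_{\xi+1})\setminus L$, so by (4), applied to the chain $(E_\xi)$, the set $B'=\bigcup_\xi B'_\xi$ is clopen. Let $K$ be an open subgroup with $B'K=B'$ and, after shrinking, $K\le J$. Let $k\in K\cap E_\xi$. Then $w_\xi k\in B'$, and $w_\xi k\in E_\xi\setminus E_{\xi+1}$ by (7), so $w_\xi k\in B'_\xi$ and $k\in E_{\xi+1}$. Thus
$$K\cap E_\xi\subset E_{\xi+1}\qquad(\xi<\kappa),$$
this time with no restriction on $\xi$. By induction $K\subset E_\xi$ for all $\xi<\kappa$: this holds for $E_0=G$; if $K\subset E_\xi$, then $K=K\cap E_\xi\subset E_{\xi+1}$; and at limits $E_\lambda=\bigcap_{\xi<\lambda}E_\xi$. So $K\subset N$ and $N$ is open, contradicting Lemma 6(iii). $\square$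

## 10. Fine implies (A), and the proof of Theorem A

**The group $I$ as a guide.** In Section 6 condition (A) failed for $I$. Here is a clopen set showing that $I$ is not fine. Each $g\in I$ has bounded support, so it has a least zero $\gamma(g)$. The sets $P_\gamma=\{g:\gamma(g)=\gamma\}$ are unions of cosets of $I_{\gamma+1}$, so they form a partition of $I$ into open sets. Let $B=\{g: g(\gamma(g)+1)=0\}$. Its trace on $P_\gamma$ is a union of cosets of $I_{\gamma+2}$ and so is the rest of $P_\gamma$, so $B$ is clopen. We have $x_\gamma\in B$ and $x_\gamma+e_{\gamma+1}\notin B$, while $e_{\gamma+1}\in I_\gamma$. So $B$ is not invariant under any $I_\gamma$, and $I$ is not fine. The general proof follows this pattern: the absence of an accumulation point gives a partition into many open cosets, and inside them we cut at ever deeper levels of the chain. The core enters again, and (C) disposes of it.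

**Proposition 4.** *A nondiscrete fine $P$-group $G$ satisfies (A).*

*Proof.* Suppose (A) fails for a $\kappa$-chain $(K_\alpha)$ with core $N$ and a sequence $(x_\alpha)_{\alpha<\kappa}$.

**Step 1: a large open partition.** We turn the failure of (A) into geometry. For each $g\in G$ there is a $\beta$ for which $\{\alpha:x_\alpha\in gK_\beta\}$ is bounded; let $\beta(g)$ be the least one. We claim that if $h\in gK_{\beta(g)}$, then $\beta(h)=\beta(g)$. First, $hK_{\beta(g)}=gK_{\beta(g)}$, so $\beta(h)\le\beta(g)$. Then $K_{\beta(g)}\subset K_{\beta(h)}$, so $g\in hK_{\beta(g)}\subset hK_{\beta(h)}$, and the same argument with the roles exchanged gives $\beta(g)\le\beta(h)$. Consequently $h\in gK_{\beta(g)}$ implies $hK_{\beta(h)}=gK_{\beta(g)}$, and two of these sets that meet are equal. So the sets $gK_{\beta(g)}$ form a partition $\mathcal P$ of $G$ into open sets.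

Each part contains $x_\alpha$ only for a bounded set of $\alpha$. If there were fewer than $\kappa$ parts, then $\kappa$ would be a union of fewer than $\kappa$ bounded sets, which is impossible since $\kappa$ is regular. Hence
$$|\mathcal P|\ge\kappa.\tag{8}$$

**Step 2: cutting inside the parts.** We now build the clopen set. Choose distinct parts $P_\delta=g_\delta K_{\beta_\delta}$, $\delta<\kappa$, where $\beta_\delta=\beta(g_\delta)$. Every $K_\alpha$ is strictly larger than $N$, so we can choose
$$h_\delta\in K_{\max(\delta,\beta_\delta)}\setminus N\qquad\text{and}\qquad\gamma_\delta\ge\beta_\delta\ \text{ with }\ h_\delta\notin K_{\gamma_\delta}.$$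
Put $B_\delta=g_\delta K_{\gamma_\delta}\subset P_\delta$ and $B=\bigcup_{\delta<\kappa}B_\delta$. The trace of $B$ on every part is clopen, so $B$ is clopen. Since $h_\delta\in K_{\beta_\delta}\setminus K_{\gamma_\delta}$, the point $g_\delta h_\delta$ lies in $P_\delta\setminus B_\delta$, so
$$g_\delta h_\delta\notin B\qquad(\delta<\kappa).\tag{9}$$

**Step 3: the contradiction, modulo the core.** By Lemma 2 there is an open subgroup $K$ with $BK=B$. By (C), which holds by Proposition 3, there is $\delta$ with $K_\delta\subset KN=NK$; the equality holds because $N$ is normal. Since $h_\delta\in K_\delta$, write $h_\delta=nk$ with $n\in N$ and $k\in K$. Then $g_\delta n\in g_\delta N\subset g_\delta K_{\gamma_\delta}=B_\delta\subset B$, so $g_\delta h_\delta=g_\delta nk\in BK=B$, contradicting (9). $\square$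

*Proof of Theorem A.* If $G$ is discrete, so is $G\times G$, and discrete groups are fine. If $G$ is nondiscrete, it satisfies (N), (C) and (A) by Propositions 2, 3 and 4. Apply Theorem 1 with $G_1=G_2=G$. $\square$

## 11. Fine $P$-groups and discrete families of open sets

**Definition (discrete family).** A family of subsets of a space is *discrete* if every point has a neighbourhood meeting at most one member.

In $\mathbb R$ the intervals $(n,n+\tfrac12)$, $n\in\mathbb Z$, form a discrete family, since an interval of radius $\tfrac18$ meets at most one of them. The intervals $(n,n+1)$ are disjoint but do not form a discrete family: every neighbourhood of $0$ meets two of them. A partition into open sets, such as the cosets of an open subgroup, is always discrete.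

**Theorem 5 (characterization).** *For a nondiscrete $P$-group $G$ with $\kappa=\kappa(G)$, the following are equivalent:*

1. *$G$ is fine;*
2. *$G$ satisfies (N), (C), (A);*
3. *every discrete family of nonempty open subsets of $G$ has cardinality $<\kappa$.*

*Proof.* (1)⇒(2) is Propositions 2, 3 and 4.

**(2)⇒(1).** By Theorem 1, $G\times G$ is fine. We show that a factor of a fine product is fine, which will be used again. Let $G\times H$ be fine, let $f:G\to\mathbb R$ be continuous and $\varepsilon>0$. Then $(x,y)\mapsto f(x)$ is continuous on $G\times H$, so there are neighbourhoods $U,U'$ of the identities of $G$ and $H$ such that the values of this function at two points $a,b$ with $a^{-1}b\in U\times U'$ differ by less than $\varepsilon$. For $x^{-1}y\in U$ apply this to $a=(x,e)$ and $b=(y,e)$ to get $|f(x)-f(y)|<\varepsilon$. The other factor is treated in the same way.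

**(2)⇒(3).** Here the chain is made to follow a given discrete family. Suppose there is a discrete family of at least $\kappa$ nonempty open sets, and choose distinct members $U_\alpha$, $\alpha<\kappa$. By Lemma 5 choose $x_\alpha\in U_\alpha$ and open normal subgroups $M_\alpha$ with $x_\alpha M_\alpha\subset U_\alpha$. As explained after Lemma 6, there is a $\kappa$-chain with $K_{\alpha+1}\subset M_\alpha$ for all $\alpha$. Let $N$ be its core, and let $g$ be given by (A) for this chain and the sequence $(x_\alpha)$. Since the family is discrete, there is an open subgroup $L$ such that $gL$ meets at most one $U_\alpha$. By (C), $K_\beta\subset LN$ for some $\beta$. For unboundedly many $\alpha$ we have $x_\alpha\in gK_\beta\subset gLN$, say $x_\alpha=gln$ with $l\in L$, $n\in N$. Then $gl=x_\alpha n^{-1}\in x_\alpha N\cap gL$, and $x_\alpha N\subset x_\alpha K_{\alpha+1}\subset x_\alpha M_\alpha\subset U_\alpha$. So $gL$ meets $U_\alpha$ for unboundedly many $\alpha$, a contradiction.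

**(3)⇒(2).** Each failing condition has to produce a discrete family of size $\kappa$. The cosets of an open subgroup form a discrete family of nonempty open sets, so (3) gives (N).

Suppose (C) fails. Step 1 of the proof of Proposition 3 used only (N), so we have a $\kappa$-chain with core $N$ and an open normal subgroup $L\supset N$ satisfying (3) of Section 9, that is, $K_\alpha\not\subset K_{\alpha+1}\cup L$ for all $\alpha$. The sets $D_\alpha\setminus L$, $\alpha<\kappa$, are therefore nonempty; they are open and pairwise disjoint. They form a discrete family: points of $N$ have the neighbourhood $L$, which meets no member, and points of $D_\alpha$ have the neighbourhood $D_\alpha$, which meets only the member with index $\alpha$. This contradicts condition 3.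

Suppose (A) fails. Step 1 of the proof of Proposition 4 used only the chain and the regularity of $\kappa$, and it gives the open partition $\mathcal P$ with $|\mathcal P|\ge\kappa$ in (8). A partition into nonempty open sets is a discrete family, which contradicts condition 3. $\square$

## 12. Pseudocompact groups, fine products and finite powers

**Definition (pseudocompact).** A topological group is *pseudocompact* if every continuous real-valued function on it is bounded.

Compact groups are pseudocompact; the discrete group $\mathbb Z$ is not. We quote two facts from Comfort–Ross, Pacific J. Math. 16 (1966): *products of pseudocompact topological groups are pseudocompact, and every continuous real function on a pseudocompact group is left uniformly continuous.* In particular pseudocompact groups are fine. The next lemma (cf. the same paper) says that fine groups come in only two kinds.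

**Lemma 6′.** *A fine topological group is pseudocompact or a $P$-group.*

*Proof.* Let $G$ be fine and not pseudocompact.

**Step 1: infinitely many separated places.** There is an unbounded continuous function, and passing to its absolute value we get a continuous $f$ that is unbounded above. So there are points $x_n$ with $f(x_{n+1})>f(x_n)+4$. Put $V_n=\{y:|f(y)-f(x_n)|<1\}$. For any $x$, the open set $\{y:|f(y)-f(x)|<1\}$ meets at most one $V_n$, since meeting both $V_n$ and $V_m$ would give $|f(x_n)-f(x_m)|<4$. So $(V_n)$ is a discrete family of open sets, and the $V_n$ are disjoint. By fineness there is an open neighbourhood $U$ of $e$ such that $|f(x)-f(y)|<1$ whenever $x^{-1}y\in U$. Then $x_nU\subset V_n$.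

**Step 2: one function that records countably many neighbourhoods.** Suppose $G$ is not a $P$-group. Then some countable intersection of open sets is not a neighbourhood of one of its points. Translating that point to $e$, we get open neighbourhoods $U_n$ of $e$ such that $\bigcap_nU_n$ is not a neighbourhood of $e$. Since $G$ is Tychonoff, there are continuous $g_n:G\to[0,1]$ with $g_n(x_n)=1$ and $g_n=0$ off $x_n(U\cap U_n)\subset V_n$. Near any point at most one $g_n$ is not identically zero, because $(V_n)$ is discrete. So $g=\sum_ng_n$ is continuous, and $g=g_n$ on $V_n$. By fineness there is a neighbourhood $W\subset U$ of $e$ with $|g(x)-g(y)|<1$ whenever $x^{-1}y\in W$. Let $w\in W$ and let $n$ be arbitrary. Since $g(x_n)=1$, we have $g(x_nw)>0$. Since $x_nw\in x_nU\subset V_n$, we have $g_n(x_nw)=g(x_nw)>0$, so $x_nw\in x_n(U\cap U_n)$ and $w\in U_n$. Thus $W\subset\bigcap_nU_n$, a contradiction. $\square$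

**Theorem 7 (classification of fine products).** *For topological groups $G,H$, the product $G\times H$ is fine if and only if $G$ and $H$ are both fine and one of the following holds:*

* *(a) both are pseudocompact;*
* *(b) both are discrete;*
* *(c) both are nondiscrete $P$-groups and $\kappa(G)=\kappa(H)$;*
* *(d) one is discrete, the other is a nondiscrete $P$-group, and the cardinality of the discrete one is less than $\kappa$ of the other.*

For example, with the fine group $S$ of Section 4, where $\kappa(S)=\omega_1$: by (d) the product of $S$ with the discrete group $\mathbb Z$ is fine. The product of $S$ with a discrete group $D$ of cardinality $\omega_1$ is not fine. Indeed $D$ is infinite and discrete, hence not pseudocompact, so (a) fails; $S$ is not discrete, so (b) fails; $D$ is discrete, so (c) fails; and (d) fails by cardinality.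

*Proof of sufficiency.* Let $G$ and $H$ be fine.

**Case (a).** By the two facts quoted from Comfort–Ross, $G\times H$ is pseudocompact and hence fine.

**Case (b).** The product is discrete.

**Case (c).** By Propositions 2, 3 and 4 both factors satisfy (N), (C), (A), and Theorem 1 applies.

**Case (d).** Here slicing works. Let $G$ be discrete with $|G|<\kappa(H)$; the other order is symmetric. By Lemma 3, $G\times H$ is a $P$-group. Let $A\subset G\times H$ be clopen with slices $A_g=\{h:(g,h)\in A\}$, which are clopen in $H$. Choose open subgroups $U_g\le H$ with $A_gU_g=A_g$. Then $U=\bigcap_{g\in G}U_g$ is an intersection of fewer than $\kappa(H)$ open subgroups, so it is open. The subgroup $\{e\}\times U$ is open in $G\times H$ since $G$ is discrete, and $A(\{e\}\times U)=A$. By Lemma 2 the product is fine.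

*Proof of necessity.* Let $G\times H$ be fine. The factors are fine, as shown in (2)⇒(1) of Theorem 5. By Lemma 6′, $G\times H$ is pseudocompact or a $P$-group.

**Case 1: $G\times H$ is pseudocompact.** A continuous function on a factor, composed with the projection, is continuous on $G\times H$ and hence bounded. So both factors are pseudocompact, which is (a).

**Case 2: $G\times H$ is a $P$-group.** Both factors are $P$-groups, since they are topologically isomorphic to the subgroups $G\times\{e\}$ and $\{e\}\times H$, and the $P$-property passes to subspaces. If both are discrete, (b) holds. We treat the remaining possibilities.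

*Both factors nondiscrete.* We must show that $\kappa(G)=\kappa(H)$. Suppose, say, $\kappa(G)<\kappa(H)$. Let $(H_\alpha)_{\alpha<\kappa(G)}$ be open subgroups of $G$ with non-open intersection. The subgroups $H_\alpha\times H$ of $G\times H$ are open, and their intersection $(\bigcap_\alpha H_\alpha)\times H$ is not open, since projections are open maps. So $\kappa(G\times H)\le\kappa(G)$. Let $U\le H$ be an open subgroup. Applying (N), which holds for the nondiscrete fine $P$-group $G\times H$ by Proposition 2, to the open subgroup $G\times U$, we get
$$|H/U|<\kappa(G\times H)\le\kappa(G).\tag{10}$$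
On the other hand, $H$ is nondiscrete and intersections of at most $\kappa(G)<\kappa(H)$ open subgroups of $H$ are open. So by recursion there is a strictly decreasing chain of open subgroups $U_\alpha$ of $H$, $\alpha\le\kappa(G)$, with intersections at limits. Pick $z_\alpha\in U_\alpha\setminus U_{\alpha+1}$ for $\alpha<\kappa(G)$. If $\alpha<\beta$ and $z_\alpha\in z_\beta U_{\kappa(G)}$, then $z_\alpha\in U_\beta\subset U_{\alpha+1}$, a contradiction. So $|H/U_{\kappa(G)}|\ge\kappa(G)$, contradicting (10). The case $\kappa(H)<\kappa(G)$ is symmetric. Hence (c) holds.

*Exactly one factor discrete.* Say $G$ is discrete and $H$ is nondiscrete. Open subgroups $H_\alpha$ of $H$ witnessing $\kappa(H)$ give the open subgroups $G\times H_\alpha$ with non-open intersection, so $\kappa(G\times H)\le\kappa(H)$. The subgroup $\{e\}\times H$ is open because $G$ is discrete, and it has $|G|$ cosets. By (N) for $G\times H$ we get $|G|<\kappa(G\times H)\le\kappa(H)$, which is (d). $\square$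

**Corollary 8.** *If $G$ is any fine topological group (not necessarily a $P$-group), then $G^n$ is fine for every finite $n$.*

*Proof.* By Lemma 6′, $G$ is pseudocompact or a $P$-group. If $G$ is pseudocompact, so is $G^n$, and it is fine, by the facts quoted from Comfort–Ross. If $G$ is discrete, so is $G^n$.

Let $G$ be a nondiscrete $P$-group. Then $G^n$ is a nondiscrete $P$-group for $n\ge1$, by Lemma 3. We first show that $\kappa(G^n)=\kappa(G)$. If open subgroups $H_\alpha$ of $G$ witness $\kappa(G)$, then the open subgroups $H_\alpha\times G^{n-1}$ have non-open intersection, so $\kappa(G^n)\le\kappa(G)$. Conversely, let $(W_i)$ be a family of fewer than $\kappa(G)$ open subgroups of $G^n$. By Lemma 1 each $W_i$ contains a product $U_{i,1}\times\dots\times U_{i,n}$ of open subgroups of $G$. Then $\bigcap_iW_i$ contains $\prod_{j=1}^n\bigcap_iU_{i,j}$, which is open, because each $\bigcap_iU_{i,j}$ is an intersection of fewer than $\kappa(G)$ open subgroups. So the subgroup $\bigcap_iW_i$ is open, and $\kappa(G^n)\ge\kappa(G)$.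

Now induct on $n$; the cases $n=0$ and $n=1$ are clear. If $G^n$ is fine with $n\ge1$, then $G^n$ and $G$ are fine nondiscrete $P$-groups with $\kappa(G^n)=\kappa(G)$, and Theorem 7(c) shows that $G^{n+1}=G^n\times G$ is fine. $\square$
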